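# A domain that is PCI on one side only

## The equation $y'=1/x$ and the shift $z_i\mapsto z_{i+1}$

We begin with two rings of polynomials with twisted multiplication and compute in each of them.

**First computation.** Let $K=\mathbb C(x)$ and let $R$ be the ring of polynomials $\sum a_it^i$ ($a_i\in K$) with multiplication determined by $ta=at+a'$, where $a'=da/dx$. Consider the left module $V=R/Rt$. Every element of $R$ is uniquely of the form $a+rt$ with $a\in K$, $r\in R$, so $V$ is identified with $K$, and since $ta=at+a'$, the element $t$ acts on $V=K$ by differentiation.

Is $V$ an injective left module? Test it on the left ideal $Rt$. As $R$ is a domain, $Rt$ is free on $t$, so there is a homomorphism $Rt\to V$, $rt\mapsto r\cdot\frac1x$. If it extends to $\varphi:R\to V$, then $y=\varphi(1)$ satisfies $ty=\varphi(t)=\frac1x$, that is, $y'=\frac1x$. But no rational function has derivative $1/x$: if $y$ has a pole of order $p\ge1$ at $0$, then $y'$ has a pole of order $p+1\ge2$ there, and if $y$ has no pole at $0$, neither has $y'$. So $V$ is not injective, because one linear equation over $K$ has no solution in $K$. We could enlarge $K$ by a logarithm, which repairs this equation and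 leaves all others to be dealt with. If every such equation could be solved, every module $R/Rf$ with $f\neq0$ would be injective. We shall make this precise.

**Second computation.** Let $k$ be a commutative field, $K_0=k(z_0,z_1,z_2,\dots)$ in commuting indeterminates, and $S:K_0\to K_0$ the shift $S(z_i)=z_{i+1}$, an injective but not surjective endomorphism. Let $R$ be the ring of polynomials $\sum a_it^i$ with $ta=S(a)t$. Compare the right ideals $tR$ and $z_0tR$. If $f=\sum f_it^i$ and $g=\sum g_it^i$, then
$$tf=\sum S(f_i)t^{i+1},\qquad z_0tg=\sum z_0S(g_i)t^{i+1}.$$
If these are equal and nonzero, some $i$ gives $z_0=S(f_i/g_i)\in k(z_1,z_2,\dots)$, which is absurd. So $tR\cap z_0tR=0$: two nonzero right ideals meet in $0$. On the left nothing of this kind happens; we shall see that every left ideal is principal. Yet injectivity fails even worse than before: $t$ acts on $R/Rt\cong K_0$ by $ta=S(a)t\equiv0$, so the equation $ty=1$ has no solution there.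

The first ring has $S=\mathrm{id}$ and treats both sides alike; the second is asymmetric, but its modules are far from injective. Can one ring have all the relevant equations solvable on the left, and still have $S$ not surjective? This turns out to decide a question about the symmetry of a well-studied class of rings.

## PCI rings and three theorems

All rings are associative with $1$; modules are unital, and right modules unless stated otherwise.

**Definition (PCI).** A cyclic right $R$-module is *proper* if it is not isomorphic to $R_R$. A ring $R$ is *right PCI* if every proper cyclic right $R$-module is injective. *Left PCI* is the same with left modules. A right (left) PCI domain is a domain that is right (left) PCI.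

A skew field is right PCI for a trivial reason: its only proper cyclic module is $0$. The ring $\mathbb Z$ is not PCI: $\mathbb Z/2$ is a proper cyclic module, and it is not injective because it is not divisible. The ring of our first computation is not left PCI.

A domain is *right Ore* if any two nonzero right ideals intersect nontrivially. A right noetherian domain is right Ore: if $aR\cap bR=0$ with $a,b\ne0$, then the sum $\sum_{i\ge0}a^ibR$ is direct (in a relation $\sum_{i\ge j}a^ibr_i=0$ cancel $a^j$; then $br_j\in aR\cap bR=0$, so $r_j=0$, and one continues), and $R$ would contain an infinite direct sum of nonzero right ideals. A ring is *right hereditary* if its right ideals are projective; then all submodules of free right modules are projective. We use three known results.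

**Fact 1.** A right PCI ring is either semisimple artinian or a simple right Ore domain.

**Fact 2 (Damiano).** Every right PCI ring is right noetherian and right hereditary.

**Fact 3 (Boyle and Goodearl).** If $R$ is a right and left noetherian domain, then $R$ is right PCI if and only if $R$ is left PCI.

Semisimple artinian rings are PCI on both sides, since all their modules are injective. So by Fact 1 the question of symmetry concerns domains: *is every right PCI domain left PCI?* The survey "Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I" says: "In general, the question of left-right symmetry of PCI domains is still open." The answer is no.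

Throughout, $K$ is a skew field and $S:K\to K$ a ring endomorphism; it is injective, since $K$ is a skew field.

**Definition ($S$-derivation).** An $S$-derivation is an additive map $D:K\to K$ with $D(ab)=S(a)D(b)+D(a)b$.

For example, on $\mathbb C(x)$ with $S(f)(x)=f(x+1)$, the difference $D(f)=S(f)-f$ is an $S$-derivation: $S(f)S(g)-fg=S(f)(S(g)-g)+(S(f)-f)g$. Always $D(1)=0$. The ring $R=K[t;S,D]$ consists of the polynomials $\sum a_it^i$, with $ta=S(a)t+D(a)$. Maps are applied to matrices entrywise; then $S(XY)=S(X)S(Y)$ and $D(XY)=S(X)D(Y)+D(X)Y$ for matrices of compatible sizes.

**Theorem A.** For every commutative field $k$ there is a $k$-algebra $R=K[t;S,D]$ that is a left PCI principal left ideal domain but is not right Ore, hence neither right noetherian nor right PCI. It can be chosen so that $V_0=R/Rt$ is, up to isomorphism, its only simple left module and $R/Rf\cong V_0^{\deg f}$ for all $f\ne0$. Consequently $R^{op}$ is a right PCI domain that is not left PCI.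

**Theorem B.** For any $(K,S,D)$ as above, the following are equivalent:

- (a) $R=K[t;S,D]$ is left PCI;
- (b) $gR+Rf=R$ for all nonzero $f,g\in R$;
- (c) for all $m,n\ge1$, $A\in M_n(K)$, $B\in M_m(K)$, $W\in M_{m\times n}(K)$, the equation
$$S(X)A+D(X)=BX+W\tag{1}$$
has a solution $X\in M_{m\times n}(K)$.

If these hold, then $R$ is right PCI if and only if $S(K)=K$.

**Theorem C.** For a right PCI domain $R$ the following are equivalent: $R$ is left PCI; $R$ is left noetherian; $R$ is left Ore.

Theorem B turns the module question into linear equations, Theorem A solves all those equations while keeping $S(K)\ne K$, and Theorem C says exactly which property a right PCI domain must have in order to be symmetric.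

## Left division and modules given by matrices

Let $R=K[t;S,D]$. The leading coefficient of a product of terms $at^i\cdot bt^j$ is $aS^i(b)$, which is nonzero for $a,b\ne0$ because $S$ is injective. So degrees add, $R$ is a domain, and its units are the nonzero elements of $K$.

**Left ideals are principal.** If $g\ne0$ has leading coefficient $g_n$, then $t^jg$ has leading coefficient $S^j(g_n)\neq0$, and a suitable left multiple $ct^jg$ with $c\in K$ cancels the leading term of any polynomial of degree $n+j$. Hence every $f$ can be written $f=qg+r$ with $\deg r<\deg g$. So every left ideal is $Rf$ for some $f$, and $R$ is left noetherian. Moreover, for $f\neq0$ of degree $n$, the left module $R/Rf$ has left $K$-basis $1,t,\dots,t^{n-1}$.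

**Injective means divisible.** By Baer's criterion, a left module $M$ is injective if every homomorphism from a left ideal to $M$ extends to $R$. For a left ideal $Rg$ with $g\ne0$, which is free on $g$, a homomorphism is given by an arbitrary image $w\in M$ of $g$, and it extends if and only if $w=gv$ for some $v\in M$. So $M$ is injective if and only if $gM=M$ for all $g\ne0$.

**Proper cyclic left modules.** They are exactly the $R/Rf$ with $f\ne0$: every cyclic left module is some $R/Rf$; for $f=0$ it is $R$ itself; for $f\neq0$ it has finite left $K$-dimension, while $R$ has infinite left $K$-dimension.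

**Matrices.** For $A\in M_n(K)$ let $M_A$ be the left $K$-space $K^n$ of row vectors with
$$t\cdot v=S(v)A+D(v).\tag{2}$$
For $a\in K$ we get $t(av)=S(a)S(v)A+S(a)D(v)+D(a)v=S(a)\,(tv)+D(a)v$, which is the defining relation of $R$, so $M_A$ is a left $R$-module. Since $S(1)=1$ and $D(1)=0$, for the standard basis $te_i$ is the $i$-th row of $A$. Conversely, let $M$ be a left $R$-module with a finite left $K$-basis $e_1,\dots,e_n$ and $te_i=\sum_ja_{ij}e_j$. Then
$$t\Big(\sum_i v_ie_i\Big)=\sum_i\big(S(v_i)te_i+D(v_i)e_i\big)=\sum_j\big(S(v)A+D(v)\big)_je_j ,$$
so $v\mapsto\sum v_ie_i$ is an isomorphism $M_A\to M$ with $A=(a_{ij})$.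

Now change the basis. If $P\in GL_n(K)$, its rows $p_1,\dots,p_n$ are a basis of $M_A$. By (2), the rows of $S(P)A+D(P)$ are $tp_1,\dots,tp_n$. Hence the matrix of $t$ in this basis is the $B$ with
$$S(P)A+D(P)=BP,\qquad\text{and then } M_A\cong M_B.\tag{3}$$

For $n=1$, $A=(0)$, the module $M_{(0)}$ is $K$ with $t$ acting as $D$, and it is $R/Rt$. In the first computation above this was $\mathbb C(x)$ with differentiation.

## Solvability of $S(X)A+D(X)=BX+W$ as the PCI condition

We prove Theorem B.

**Step 1: (a) and (b) are equivalent.** This step translates injectivity into divisibility. By the previous section, (a) says that $g(R/Rf)=R/Rf$ for all nonzero $f,g$. Since $g(R/Rf)=(gR+Rf)/Rf$, this is (b). Note that $gR+Rf$ is only an additive subgroup, neither a left nor a right ideal in general.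

**Step 2: (c) implies (b).** The purpose is to write the single equation $gv=w$ of degree $m$ as a first-order system, as for differential equations. Let $f,g\ne0$. If $f$ or $g$ is a unit, then $gR+Rf=R$. Otherwise $V=R/Rf$ has $K$-dimension $n=\deg f\ge1$, so $V\cong M_A$ for some $A\in M_n(K)$. If $0\neq u\in K$, then $uV=V$, so $gV=V$ if and only if $ugV=V$; we may therefore assume $g=t^m+b_{m-1}t^{m-1}+\dots+b_0$ with $m\ge1$. Let $w\in V$. Apply (1) with
$$B=\begin{pmatrix}0&1&&\\&\ddots&\ddots&\\&&0&1\\-b_0&-b_1&\cdots&-b_{m-1}\end{pmatrix}$$
(for $m=1$, $B=(-b_0)$), and with $W$ having last row $w$ and all other rows $0$. Call the rows of the solution $v_0,\dots,v_{m-1}$. The rows of $S(X)A+D(X)$ are $tv_0,\dots,tv_{m-1}$, so (1) says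
$$tv_i=v_{i+1}\ (0\le i<m-1),\qquad tv_{m-1}=w-\sum_{i=0}^{m-1}b_iv_i .$$
Thus $v_i=t^iv_0$, and the last equation becomes $gv_0=w$. Hence $gV=V$, which is (b) for this pair.

**Step 3: under (a), every $M_A$ is injective.** We need this because (c) concerns arbitrary matrices, while (a) speaks only of cyclic modules. Use induction on the dimension. Let $0\ne e\in M_A$. The submodule $Re$ is isomorphic to $R/Rf$ for some $f$, and $f\ne0$ because $Re$ has finite $K$-dimension. By (a), $Re$ is injective, so it is a direct summand: $M_A=Re\oplus M'$. Here $M'$ is a submodule, hence a $K$-subspace, of smaller dimension; it is $0$ or some $M_{A'}$, so it is injective by induction. A direct sum of two injectives is injective.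

**Step 4: (a) implies (c).** The idea is to read (1) as the condition that an extension of $M_B$ by $M_A$ splits. Given $A,B,W$, put $N=M_C$ with
$$C=\begin{pmatrix}A&0\\-W&B\end{pmatrix}.$$
Write elements of $N$ as $(v\,|\,u)$ with $v\in K^n$, $u\in K^m$. By (2),
$$t(v\,|\,u)=\big(S(v)A-S(u)W+D(v)\;\big|\;S(u)B+D(u)\big).$$
So the rows $(v\,|\,0)$ form a submodule isomorphic to $M_A$, and $(v\,|\,u)\mapsto u$ is a surjective homomorphism $N\to M_B$ with this kernel. As $M_A$ is injective by Step 3, there is a splitting $\sigma:M_B\to N$. It has the form $\sigma(e_i)=(x_i\,|\,e_i)$; let $X$ be the matrix with rows $x_i$. From $t\sigma(e_i)=\sigma(te_i)=\sum_jb_{ij}\sigma(e_j)$ for all $i$ we obtain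
$$\big(S(X)A-W+D(X)\;\big|\;B\big)=\big(BX\;\big|\;B\big).$$
The left-hand blocks say that $X$ solves (1).

**Step 5: the right-hand side of $R$.** It remains to decide when $R$ is right PCI, assuming (a)–(c).

Suppose $S(K)=K$. Then right division works too: if $g$ has degree $n$ and leading coefficient $g_n$, then $g\cdot at^j$ has leading coefficient $g_nS^n(a)$, and this is an arbitrary element of $K$ for suitable $a$. So right ideals are principal, $R$ is right and left noetherian, and Fact 3 turns left PCI into right PCI.

Suppose there is $z\in K\setminus S(K)$. In particular $z\ne0$. We claim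
$$tR\cap ztR=0.\tag{4}$$
If $tf=ztg\neq0$, then $f,g\ne0$ have equal degree, and with leading coefficients $a,b$ we get $S(a)=zS(b)$, so $z=S(ab^{-1})\in S(K)$, a contradiction. So $R$ is not right Ore, hence not right noetherian, hence by Fact 2 not right PCI. This proves Theorem B. Note that (4) and its consequences did not use (a)–(c). $\blacksquare$

So for Theorem A we need a skew field $K$ with $S$ and $D$ such that all equations (1) are solvable over $K$ and $S(K)\ne K$.

## Commutative coefficients do not suffice

The first thing to try is to take $K$ commutative, as in both opening computations, and enlarge it. This cannot succeed. If $S=\mathrm{id}$, then $S(K)=K$ and Theorem B gives symmetry. So suppose $K$ is commutative and $S(a)\ne a$ for some $a\in K$. For every $b\in K$, computing $D(ab)=D(ba)$ both ways gives $S(a)D(b)+D(a)b=S(b)D(a)+D(b)a$, that is,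
$$(S(a)-a)D(b)=(S(b)-b)D(a).$$
Hence $D(b)=c\,(S(b)-b)$ with $c=D(a)/(S(a)-a)$. Put $t'=t+c$. Then
$$t'b=S(b)t+c\,(S(b)-b)+cb=S(b)t'.$$
Now $V=R/Rt'$ is one-dimensional over $K$, and $t'b=S(b)t'\in Rt'$ for all $b\in K$, so $t'V=0\ne V$. Thus $V$ is a proper cyclic left module that is not divisible, and $R$ is not left PCI.

We can see the same conflict in one equation. Start from $K_0=k(z_0,z_1,\dots)$ with the shift and $D=0$, and adjoin an element $x$ with $S(x)=x$ and $D(x)=1$, a solution of (1) for $m=n=1$, $A=B=0$, $W=1$. The product rule forces
$$D(xz_0)=S(x)D(z_0)+D(x)z_0=z_0,\qquad D(z_0x)=S(z_0)D(x)+D(z_0)x=z_1 .$$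
So $xz_0\neq z_0x$. The new solutions must be adjoined *freely*, not commuting with the old coefficients.

## Full matrices and the universal field of fractions

Adjoining free variables to a skew field is easy; returning to a skew field afterwards needs a theorem of P. M. Cohn. The references are his *Free Ideal Rings and Localization in General Rings* (CUP 2006) and *Skew Fields* (CUP 1995).

**Free rings.** Let $E$ be a skew field, $k$ a central subfield and $\mathcal X$ a set. The free ring $E_k\langle\mathcal X\rangle$ is the coproduct of $E$ and $k\langle\mathcal X\rangle$ over $k$. Its universal property is this: for a $k$-algebra $T$, a $k$-algebra homomorphism $E\to T$ and an arbitrary map $\mathcal X\to T$, there is a unique $k$-algebra homomorphism $E_k\langle\mathcal X\rangle\to T$ extending both. For $E=k$ it is the usual free algebra. In general the variables commute with $k$ only: $xe\ne ex$ when $e\in E\setminus k$. (Sending $x$ to $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ and $e'\in E$ to $\begin{pmatrix}e'&0\\0&\theta(e')\end{pmatrix}$ shows this whenever some $k$-algebra homomorphism $\theta$ from $E$ to a skew field $E_1\supseteq E$, with $k$ central in $E_1$, has $\theta(e)\ne e$.)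 Sending $\mathcal X$ to $0$ gives a retraction onto $E$, so $E\subseteq E_k\langle\mathcal X\rangle$.

**Definition (fir, semifir).** A *fir* is a ring in which all left ideals and all right ideals are free modules of unique rank; a *semifir* satisfies this for finitely generated one-sided ideals. For instance $k[x]$ is a fir.

**Definition (full matrix).** An $n\times n$ matrix over a ring is *full* if it is not a product of an $n\times r$ and an $r\times n$ matrix with $r<n$.

Over a skew field, full means invertible. Over $k[x]$, full means nonzero determinant: a factorization through $r<n$ bounds the rank over $k(x)$ by $r$, and a matrix of determinant $0$ factors through $n-1$ by its Smith normal form. A $1\times1$ matrix over any ring is full exactly when its entry is nonzero.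

**Definition (universal localization).** For a set $\Sigma$ of square matrices over $F$, the ring $F_\Sigma$ comes with a homomorphism $F\to F_\Sigma$ making all matrices in $\Sigma$ invertible, such that every ring homomorphism $F\to T$ that makes all matrices in $\Sigma$ invertible over $T$ extends uniquely to $F_\Sigma\to T$.

For $F=k[x]$ and $\Sigma$ the full matrices, $F_\Sigma=k(x)$, since once all nonzero polynomials are invertible in a commutative ring, so are all matrices of nonzero determinant. The following two facts say that free rings behave well in this respect.

**Fact 4.** $E_k\langle\mathcal X\rangle$ is a fir, in particular a semifir.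

**Fact 5.** If $F$ is a semifir and $\Sigma$ is the set of all full matrices over $F$, then $F_\Sigma$ is a skew field (the universal field of fractions of $F$).

For such $F$, a nonzero element is a full $1\times1$ matrix, so it becomes invertible in $U=F_\Sigma$, hence nonzero. Thus $F\subseteq U$.

**Where the direct construction stops.** Suppose we have $(K,S,D)$ with $S(K)\ne K$. Form $F=K_k\langle\mathcal X\rangle$, with a matrix of variables for each equation (1), let $S$ fix the variables, prescribe $D$ on them so that the equations hold, and pass to $U=F_\Sigma$. Two things are missing. First, to extend $S$ to $U$ we must know that $S(M)$ is invertible over $U$ for every full $M$, that is, that $S$ carries full matrices to full matrices. If $S$ is an automorphism of $F$ this is clear, since $S(M)=PQ$ implies $M=S^{-1}(P)S^{-1}(Q)$; but our $S$ must not be surjective. Injectivity alone is no reason: the endomorphism of $k\langle x_0,x_1,x_2,x_3\rangle$ with $x_i\mapsto x_0x_1^i$ is injective, because it sends distinct words to distinct words, yet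
$$\begin{pmatrix}x_0&x_1\\x_2&x_3\end{pmatrix}\longmapsto\begin{pmatrix}x_0&x_0x_1\\x_0x_1^2&x_0x_1^3\end{pmatrix}=\begin{pmatrix}x_0\\x_0x_1^2\end{pmatrix}\begin{pmatrix}1&x_1\end{pmatrix},$$
while the left-hand matrix is full: the homomorphism to $k$ with $x_0,x_3\mapsto1$ and $x_1,x_2\mapsto0$ sends it to the identity, and $I_2$ does not factor through $r<2$ over $k$. Second, even when $S$ extends, we must make sure that the enlarged field does not acquire an $S$-preimage of our chosen $z\notin S(K)$.

Both are repaired by extra structure. We put $K$ inside a larger skew field $E$ on which $S$ *is* an automorphism, and do the localization over $E$. And we carry along an ordinary derivation $\delta$ of $E$ that vanishes on $S(K)$ but not at $z$, so that $\delta$ witnesses $z\notin S(K)$ at each stage. The derivation is easy to preserve: let it kill all new variables, which $S$ fixes.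

## Extending a datum by free solutions

Fix a commutative field $k$.

**Definition (datum).** A *datum* $(E,S,D,\delta,K,z)$ consists of

- a skew field $E$ with $k$ central in it;
- an automorphism $S$ of $E$, an $S$-derivation $D$ and a derivation $\delta$ of $E$, with $S|_k=\mathrm{id}$ and $D|_k=\delta|_k=0$;
- a sub-skew-field $K\supseteq k$ with $S(K)\subseteq K$ and $D(K)\subseteq K$;
- an element $z\in K$ with $\delta(S(K))=0$ and $\delta(z)=1$.

The last condition forces $z\notin S(K)$. No relation between $\delta$ and $S$ or $D$ is required beyond what is listed. Here is the example from which we shall start: $E_0=k(z_i:i\in\mathbb Z)$ with commuting indeterminates, $S(z_i)=z_{i+1}$, $D=0$, $\delta=\partial/\partial z_0$, $K_0=k(z_0,z_1,z_2,\dots)$ and $z=z_0$. Indeed $S$ is an automorphism of $E_0$, $S(K_0)=k(z_1,z_2,\dots)\subseteq K_0$ is killed by $\delta$, and $\delta(z_0)=1$.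

**Lemma 1.** Given a datum $(E,S,D,\delta,K,z)$, there are an overfield $E'\supseteq E$, extensions $S',D',\delta'$ of $S,D,\delta$ to $E'$, and $K'\supseteq K$ such that $(E',S',D',\delta',K',z)$ is a datum and every equation (1) with coefficients $A,B,W$ over $K$ has a solution $X$ over $K'$. Moreover $X$ can be taken invertible over $K'$ whenever $m=n$.

**Step 1: adjoin free solutions and extend the maps to the free ring.** The aim is to define $D$ on new variables by the equations they must satisfy. For each tuple $\tau=(m,n,A,B,W)$ over $K$ take an $m\times n$ matrix $X_\tau$ of new indeterminates. Let $\mathcal X$ be the set of all these indeterminates and $F=E_k\langle\mathcal X\rangle$.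

Since $S|_k=\mathrm{id}$, the universal property extends $S$ to an endomorphism of $F$ fixing $\mathcal X$ elementwise. Extending $S^{-1}$ in the same way gives its inverse (both composites fix $E$ and $\mathcal X$ elementwise), so $S$ is an automorphism of $F$.

To extend $D$ and $\delta$, encode them as homomorphisms. Let $T_2(\cdot)$ denote upper triangular $2\times2$ matrices. Define $d_x\in F$ for $x\in\mathcal X$ as the entries prescribed by
$$(d_x)_{x\in X_\tau}=BX_\tau+W-X_\tau A,\tag{5}$$
the entry of the right side in the position of $x$ being $d_x$. The map $e\mapsto\begin{pmatrix}S(e)&D(e)\\0&e\end{pmatrix}$ from $E$ to $T_2(F)$ is multiplicative, because the $(1,2)$ entry of the product of the images of $e,e'$ is $S(e)D(e')+D(e)e'=D(ee')$; and it sends $\lambda\in k$ to $\lambda I$, which is central. The same holds for $e\mapsto\begin{pmatrix}e&\delta(e)\\0&e\end{pmatrix}$. So there are unique $k$-algebra homomorphisms $\Phi,\Psi:F\to T_2(F)$ with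
$$\Phi(e)=\begin{pmatrix}S(e)&D(e)\\0&e\end{pmatrix},\quad\Phi(x)=\begin{pmatrix}x&d_x\\0&x\end{pmatrix},\qquad\Psi(e)=\begin{pmatrix}e&\delta(e)\\0&e\end{pmatrix},\quad\Psi(x)=\begin{pmatrix}x&0\\0&x\end{pmatrix}.$$
The diagonal entries of $\Phi$ are endomorphisms of $F$ agreeing on $E\cup\mathcal X$ with $S$ and the identity, so they are $S$ and the identity; both diagonal entries of $\Psi$ are the identity. Denote the $(1,2)$ entries by $D$ and $\delta$. Multiplicativity of $\Phi$ and $\Psi$ says precisely that $D$ is an $S$-derivation and $\delta$ a derivation of $F$. They extend the given maps, with $D(x)=d_x$ and $\delta(x)=0$.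

**Step 2: extend the maps to a skew field.** We pass to $E'=U=F_\Sigma$, with $\Sigma$ the set of all full matrices over $F$; it is a skew field containing $F\supseteq E$ by Facts 4 and 5. To use its universal property we check that $\Phi$ and $\Psi$, viewed as maps to $T_2(U)$, make full matrices invertible.

Let $M$ be a full $n\times n$ matrix over $F$. As $S$ is an automorphism of $F$, $S(M)$ is full as well. So $M$ and $S(M)$ are invertible over $U$. Rearranging rows and columns (first all first rows of the $2\times2$ blocks, then all second ones, and likewise for columns) identifies $M_n(T_2(U))$ with the ring of matrices $\begin{pmatrix}P&Q\\0&N\end{pmatrix}$ with $n\times n$ blocks over $U$, and then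
$$\Phi(M)=\begin{pmatrix}S(M)&D(M)\\0&M\end{pmatrix},\qquad\Psi(M)=\begin{pmatrix}M&\delta(M)\\0&M\end{pmatrix}.$$
These have the inverses
$$\begin{pmatrix}S(M)^{-1}&-S(M)^{-1}D(M)M^{-1}\\0&M^{-1}\end{pmatrix},\qquad\begin{pmatrix}M^{-1}&-M^{-1}\delta(M)M^{-1}\\0&M^{-1}\end{pmatrix},$$
which are again of the required block form. Hence $\Phi$ and $\Psi$ extend uniquely to homomorphisms $U\to T_2(U)$.

Look at the entries. The $(2,2)$ entries, and the $(1,1)$ entry of $\Psi$, are homomorphisms $U\to U$ extending the inclusion $F\to U$; by uniqueness they are the identity. The $(1,1)$ entry of $\Phi$ is a homomorphism $S':U\to U$ extending $S$. Since $S^{-1}:F\to F\subseteq U$ also carries full matrices to invertible ones, it extends to $S'':U\to U$, and $S'S''$ and $S''S'$ extend the inclusion $F\to U$, so both are the identity. Thus $S'$ is an automorphism. The $(1,2)$ entries are an $S'$-derivation $D'$ and a derivation $\delta'$ of $U$, extending $D$ and $\delta$. Finally, $k$ is central in $U$: for $0\neq\lambda\in k$, conjugation by $\lambda$ is the identity on $F$, hence on $U$ by uniqueness.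

**Step 3: choose $K'$ and check that it is part of a datum.** Here we see why the new variables were fixed by $S$ and killed by $\delta$. Let $K'$ be the sub-skew-field of $E'$ generated by $K\cup\mathcal X$. Consider
$$\{a\in K':S'(a)\in K',\ D'(a)\in K'\}.$$
It is closed under sums and products. It is closed under inverses: from $0=D'(a^{-1}a)=S'(a^{-1})D'(a)+D'(a^{-1})a$ we get
$$D'(a^{-1})=-S'(a)^{-1}D'(a)a^{-1}\in K'.$$
So it is a sub-skew-field. It contains $K$. It contains $\mathcal X$, because $S'(x)=x$ and $D'(x)=d_x\in K'$: by (5), $d_x$ is built from entries of $X_\tau$ and coefficients in $K$. Hence it is all of $K'$, that is, $S'(K')\subseteq K'$ and $D'(K')\subseteq K'$.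

Next, the kernel of the derivation $\delta'$ is a sub-skew-field, so its preimage $\{a\in E':\delta'(S'(a))=0\}$ is one too. It contains $K$ by hypothesis, and $\mathcal X$ because $\delta'(S'(x))=\delta'(x)=0$. So it contains $K'$, that is, $\delta'(S'(K'))=0$. Also $\delta'(z)=\delta(z)=1$. The conditions on $k$ hold since $S',D',\delta'$ extend $S,D,\delta$. Therefore $(E',S',D',\delta',K',z)$ is a datum.

**Step 4: solutions, invertible ones when $m=n$.** The first part is the reward for (5): $X_\tau$ has entries in $K'$, and
$$S'(X_\tau)A+D'(X_\tau)=X_\tau A+(BX_\tau+W-X_\tau A)=BX_\tau+W.$$
Now let $m=n$. We show that $X_\tau$ is full over $F$. By the universal property there is a homomorphism $F\to E$ that is the identity on $E$, sends $X_\tau$ to $I_n$ and sends all other indeterminates to $0$. A factorization $X_\tau=PQ$ with inner size $r<n$ would give a factorization of $I_n$ over the skew field $E$ with inner size $r<n$, impossible by rank. So $X_\tau$ is full, hence invertible over $E'$. It is then invertible over $K'$: otherwise its rows would be left linearly dependent over $K'$, hence over $E'$. This proves Lemma 1. $\square$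

## The union of the tower: a left PCI domain that is not right Ore

We prove Theorem A.

**Step 1: the coefficient field.** We iterate Lemma 1 so that equations over each new field are solved one stage later. Start with the datum $(E_0,S,D,\delta,K_0,z_0)$ of the previous section. Lemma 1 gives data $(E_i,S,D,\delta,K_i,z_0)$, $i\ge0$, each extending the previous one. Put $K=\bigcup_iK_i$ and $R=K[t;S,D]$ with the induced maps $S,D$. Here $k$ is central in $K$, $S|_k=\mathrm{id}$ and $D|_k=0$, so $t\lambda=\lambda t$ for $\lambda\in k$, and $R$ is a $k$-algebra. Like every $K[t;S,D]$, it is a principal left ideal domain.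

**Step 2: $R$ is left PCI.** This is where Theorem B is used. An equation (1) over $K$ has finitely many coefficients, so they lie in some $K_i$, and there is a solution over $K_{i+1}\subseteq K$, invertible over $K_{i+1}$ if $m=n$. So condition (c) holds.

**Step 3: $R$ is not right Ore.** This is where $\delta$ is used. The derivations fit together to a derivation $\delta$ of $\bigcup E_i$, and $\delta(S(K))=0$ because $S(K)=\bigcup S(K_i)$. As $\delta(z_0)=1$, we have $z_0\in K\setminus S(K)$. By (4), $tR\cap z_0tR=0$. So $R$ is not right Ore, not right noetherian, and by Fact 2 not right PCI.

**Step 4: modules over $R$.** Here we use the invertible solutions. Let $A\in M_n(K)$. The case $B=0$, $W=0$ of (1) has an invertible solution $X$, with $S(X)A+D(X)=0$. By (3) with $P=X$ and $B=0$, $M_A\cong M_0$, where $0$ is the $n\times n$ zero matrix. In $M_0=K^n$ the element $t$ acts by $D$ in each coordinate, so $M_0=V_0^n$ with $V_0=M_{(0)}=R/Rt$. This $V_0$ is one-dimensional over $K$, hence simple. Since $R/Rf$ for $f\ne0$ has $K$-dimension $\deg f$, it is some $M_A$ (or $0$ if $\deg f=0$), and so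
$$R/Rf\cong V_0^{\deg f}\qquad(f\ne0).$$
Every simple left module is $R/Rf$ for some $f$, and $f\neq0$ because $R$, not being a skew field, is not simple as a left module over itself. Being isomorphic to $V_0^{\deg f}$ and simple, it is isomorphic to $V_0$.

**Step 5: the opposite ring.** This step only passes to the side on which the question was posed. Right modules over $R^{op}$ are left modules over $R$, and vice versa. So $R^{op}$ is a right PCI domain that is not left PCI. This proves Theorem A. $\blacksquare$

## The left Ore condition as the exact obstruction

We prove Theorem C. Let $R$ be a right PCI domain. If $R$ is left PCI, it is left noetherian by Fact 2 applied on the left. If $R$ is left noetherian, it is left Ore, being a domain. And if $R$ is left noetherian, then, as it is right noetherian by Fact 2, it is left PCI by Fact 3. What remains is the implication *left Ore implies left noetherian*.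

So assume $R$ is also left Ore. By Fact 2, $R$ is right noetherian and right hereditary, hence right Ore. Therefore $R$ has a two-sided quotient skew field $Q$: elements of $Q$ can be written $s^{-1}r$ and also $rs^{-1}$, and finitely many elements have a common left denominator $s$. The plan is to show that finitely generated left ideals are projective, and then to bound all left ideals by a chain condition that is available on the *right*.

**Step 1: $R/aR$ has finite length for every $a\ne0$.** This is the chain condition we shall need. A right module is *torsion* if each of its elements is killed by some nonzero element of $R$. The module $R/aR$ is torsion, because $xR\cap aR\ne0$ for every $x\neq0$ by the right Ore condition. A nonzero cyclic torsion module is $R/I$ with $I\ne0$; it is not isomorphic to $R_R$, which has no nonzero torsion elements, so it is injective by right PCI. Now let $N=x_1R+\dots+x_nR$ be torsion. It is injective by induction on $n$: $x_1R$ is injective (or $0$), so $N=x_1R\oplus N'$, and $N'\cong N/x_1R$ is torsion and generated by $n-1$ elements, hence injective. As $R$ is right noetherian, every submodule of $R/aR$ is finitely generated, and it is torsion, hence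 injective, hence a direct summand. So $R/aR$ is semisimple, and being finitely generated it has finite length.

**Step 2: every finitely generated left ideal $L=Ra_1+\dots+Ra_n\neq0$ is projective.** The purpose is to transfer heredity from right to left for finitely generated ideals; the left Ore condition is used here to clear denominators. Let $a=(a_i)\in R^n$ be the column, and let
$$C=R^n\cap aQ ,$$
a right submodule of the column module $R^n$. Then $R^n/C$ embeds in $Q^n/aQ\cong Q^{n-1}$ as a right $R$-module. Its image is finitely generated. Choose a common left denominator $s$ for the finitely many coordinates of the generators; left multiplication by $s$ is an injective right-linear map of $Q^{n-1}$ which carries the image into $R^{n-1}$. So $R^n/C$ is isomorphic to a submodule of a free right module, hence projective by right heredity. Therefore $C$ is a direct summand of $R^n$, and $C=eR^n$ for some $e=e^2\in M_n(R)$.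

Since $a\in C\subseteq aQ$, we have $eQ^n=CQ=aQ$. For a row $r\in R^n$ this yields
$$ra=0\iff r\,aQ=0\iff r\,eQ^n=0\iff re=0 .$$
The map $r\mapsto ra$ from rows to $L$ is a surjective homomorphism of left modules with kernel $\{r:re=0\}=R^n(1-e)$. Hence $L\cong R^n/R^n(1-e)\cong R^ne$, which is projective.

**Step 3: choose a finitely generated part of a left ideal with smallest dual.** We turn the finite length of Step 1 into a statement about left ideals. Let $L\ne0$ be a left ideal and $0\neq a\in L$. For a left ideal $L_0$ put
$$L_0^*=\{q\in Q:L_0q\subseteq R\},$$
a right $R$-submodule of $Q$; larger left ideals have smaller duals. Consider the finitely generated left ideals $L_0$ with $a\in L_0\subseteq L$. For each, $R\subseteq L_0^*$ because $L_0R\subseteq R$, and $L_0^*\subseteq a^{-1}R$ because $aq\in R$ for $q\in L_0^*$. So $L_0^*$ lies between $R$ and $a^{-1}R$. Left multiplication by $a$ gives $a^{-1}R/R\cong R/aR$, of finite length. Hence we can choose such an $L_0$ with $L_0^*$ minimal. For $b\in L$, the left ideal $L_0+Rb$ is again one of those considered and $(L_0+Rb)^*\subseteq L_0^*$, so equality holds by minimality, and $bL_0^*\subseteq R$. Thus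
$$LL_0^*\subseteq R.\tag{6}$$

**Step 4: $L=L_0$.** We use projectivity of $L_0$ to recover elements of $L$ from $L_0$. First, each left homomorphism $h:L_0\to R$ is right multiplication by an element of $L_0^*$. Indeed, for nonzero $x,y\in L_0$ the left Ore condition gives $w=rx=sy\ne0$ with $r,s\in R$. From $h(w)=rh(x)$ we get $w^{-1}h(w)=x^{-1}r^{-1}rh(x)=x^{-1}h(x)$, and likewise $w^{-1}h(w)=y^{-1}h(y)$. So $q=x^{-1}h(x)$ does not depend on $x$, $h(x)=xq$ for all $x\in L_0$, and $L_0q\subseteq R$, that is, $q\in L_0^*$.

By Step 2, $L_0$ is finitely generated projective, so the dual basis lemma gives finitely many $x_i\in L_0$ and homomorphisms $h_i:L_0\to R$, that is, elements $q_i\in L_0^*$, with $x=\sum h_i(x)x_i=\sum(xq_i)x_i$ for all $x\in L_0$. Taking $x=a\ne0$ and cancelling in $Q$,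
$$1=\sum q_ix_i .$$
Now let $b\in L$. Multiplying by $b$ on the left, $b=\sum(bq_i)x_i$, where $bq_i\in R$ by (6). So $b\in L_0$. Hence $L=L_0$ is finitely generated. Every left ideal is finitely generated, so $R$ is left noetherian, and Theorem C is proved. $\blacksquare$
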